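# Powers of a product of two random involutions in $PSL_n(q)$

## 1. Two random involutions in $SL_3(3)$

Let $G=SL_3(3)$, which equals $PSL_3(3)$ because only the scalar $1$ has determinant $1$. An element of order $2$ in $G$ is diagonalizable with eigenvalues $\pm1$, and determinant $1$ forces its $-1$-eigenspace to have dimension $2$. So $x=-(1-2P)$, where $P$ is the rank-one idempotent projecting onto the $+1$-eigenspace along the $-1$-eigenspace. Pick two such elements $x=-(1-2P)$ and $z=-(1-2Q)$ at random. How often is some power of $xz$ an involution?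

By conjugation take $P=E_{11}$. A rank-one idempotent is $Q=\xi\eta^T$ with $\eta^T\xi=1$, and each $Q$ comes from exactly two pairs, $\pm(\xi,\eta)$. Put $\tau=\operatorname{tr}PQ=\xi_1\eta_1\in\mathbb F_3$. The element
$$xz=(1-2P)(1-2Q)=1-2P-2Q+4PQ$$
fixes $\ker P\cap\ker Q\ne0$ pointwise and has determinant $1$, so its eigenvalues are $1,\lambda,\lambda^{-1}$. Its trace is $3-2-2+4\tau$, so $\lambda+\lambda^{-1}=4\tau-2=\tau+1$ in $\mathbb F_3$.

* If $\tau=1$, then $\lambda+\lambda^{-1}=2$, so $\lambda=1$. Then $xz$ is unipotent, its order is a power of $3$, and no power of it is an involution.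
* If $\tau=0$, then $\lambda+\lambda^{-1}=1=-2$, so $\lambda=-1$. The eigenvalues are $1,-1,-1$, and some power of $xz$ is an involution.
* If $\tau=2$, then $\lambda^2=-1$. The element $xz$ has order $4$, and $(xz)^2$ is an involution.

To count, let $N_m(s)$ be the number of pairs $(\xi,\eta)\in\mathbb F_q^m\times\mathbb F_q^m$ with $\eta^T\xi=s$. Separating $\xi=0$ from $\xi\neq0$,
$$N_m(0)=q^m+(q^m-1)q^{m-1},\qquad N_m(s)=(q^m-1)q^{m-1}\quad(s\ne0).\tag{1}$$
For $q=3$: $N_1(0)=5$, $N_1(s)=2$, $N_2(0)=33$, $N_2(s)=24$. The numbers of pairs $(\xi,\eta)$ with $\eta^T\xi=1$ and $\xi_1\eta_1=\tau$ for $\tau=0,1,2$ are $5\cdot24=120$, $2\cdot33=66$, $2\cdot24=48$. The total is $234$, and the probability of reaching an involution is $168/234=28/39$.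

Here there was one class of involutions to land in. In $SL_n(q)$ with $n$ large there are about $n/2$ classes, distinguished by the dimension of the $-1$-eigenspace, and the number $\tau$ becomes a matrix. One can then ask with what probability a power of $xz$ lands in a prescribed class. The source "Constructive membership testing in black-box groups" proposes an answer. A *class of involutions* of $G$ is a conjugacy class consisting of elements of order $2$, and random elements of classes are independent and uniform.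

**Conjecture.** If $\mathcal C_1,\mathcal C_2,\mathcal C_3$ are three classes of involutions in a finite simple group of Lie type over a field of odd order, and Lie rank $r$, then the probability that random elements $x\in\mathcal C_1$, $z\in\mathcal C_2$ have $(xz)^\kappa\in\mathcal C_3$ for some integer $\kappa$ is either $0$ or at least $c/r$, for some absolute constant $c>0$ (independent of the group, of $q$, of $r$ and of the classes). Moreover, for each choice of $\mathcal C_1$ and $\mathcal C_2$ there exists a class $\mathcal C_3$ such that this probability is non-zero.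

We shall see that the bound $c/r$ is false, already for $PSL_n(q)$ with any fixed odd $q$, while the last sentence is true.

## 2. Involution classes of $PSL_n(q)$ and the exponent $\theta_q$

Write $\Pi(\mathcal C_1,\mathcal C_2,\mathcal C_3)$ for the probability in the conjecture, and $v_2(m)$ for the exponent of $2$ in $m$. For $q$ odd put
$$e=e_q=v_2(q^2-1)-1\ge2,\qquad g_q=\tfrac14+\tfrac{2^{-e}}3,\qquad \theta_q=2-2g_q=\tfrac32-\tfrac{2^{1-e}}3\in[\tfrac43,\tfrac32).$$
Here $e\ge2$ because $8\mid q^2-1$. For instance $e_3=e_5=2$, $e_7=3$, and $g_3=\frac13$, $\theta_3=\frac43$. The letter $e$ always means $e_q$; the exponential function is written $\exp$.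

For $h$ even, $0<h<n$, let $C(h)$ be the set of involutions of $SL_n(q)$ with $-1$-eigenspace of dimension $h$. It is one $GL_n(q)$-class. The centralizer of an element is $GL_h(q)\times GL_{n-h}(q)$, on which $\det$ is onto $\mathbb F_q^\times$; multiplying a conjugating element by a suitable centralizing one makes its determinant $1$, so $C(h)$ is one $SL_n(q)$-class. Its elements are not scalar, so its image $\bar C(h)$ in $PSL_n(q)$ is a class of involutions. The Lie rank of $PSL_n(q)$ is $r=n-1$.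

Constants $c,C,K,\dots>0$ are absolute and may change from line to line; $A\asymp B$ means $cB\le A\le CB$.

**Theorem 1.** Let $q$ be any odd prime power, $n\ge21$, $G=PSL_n(q)$, $a=\lfloor(n-1)/20\rfloor$, $\mathcal C_1=\bar C(2a)$, $\mathcal C_2=\bar C(8a)$. For $0\le j\le2a$,
$$\Pi(\mathcal C_1,\mathcal C_2,\bar C(6a+2j))\asymp\big((1+j)(1+2a-j)\big)^{-\theta_q/2}.$$
In particular, for $\mathcal C_3=\bar C(8a)$ (that is, $j=a$),
$$0<c\,r^{-\theta_q}\le\Pi\le C\,r^{-\theta_q}\le C\,r^{-4/3}.$$
Since $r\cdot\Pi\le C\,r^{-1/3}\to0$ with $\Pi\ne0$, the conjecture is false (for example for $SL_n(3)$, $n$ odd).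

**Theorem 2.** There is an absolute $c>0$ such that for all odd $n\ge3$, all odd $q$ and all classes of involutions of $PSL_n(q)$, either $\Pi=0$ or $\Pi\ge c\,r^{-\theta_q}$ $(\ge c\,r^{-3/2})$. The triples with $\Pi\ne0$ are those described by (12) in Section 10. By Theorem 1 the exponent $\theta_q$ is best possible for each $q$. The exponent $3/2$ is best possible uniformly in $q$: if $2^{e_q}\ge\log r$ (for example $q=3^{2^s}$, $e_q=s+2$, $s$ large), then $r^{-\theta_q}\le\exp(\tfrac23)\,r^{-3/2}$.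

**Theorem 3.** In every nonabelian finite simple group, for any involution classes $\mathcal C_1,\mathcal C_2$ there is $\mathcal C_3$ with $\Pi(\mathcal C_1,\mathcal C_2,\mathcal C_3)>0$.

No lower bound is claimed for the other families of groups of Lie type; the disproof does not need one.

## 3. Dihedral groups and the $Z^*$-theorem: proof of Theorem 3

We use one dihedral fact, here and again in Section 4. If $x^2=z^2=1$ and $y=xz$, then $xyx=zx=y^{-1}$. If moreover $y^{2s+1}=1$, then
$$y^sxy^{-s}=y^{2s}x=y^{-1}x=zx\cdot x=z.\tag{2}$$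
So *if $xz$ has odd order, $x$ and $z$ are conjugate* by a power of $xz$.

*Proof of Theorem 3.* If $\mathcal C_1\neq\mathcal C_2$, then by (2) $xz$ has even order for every $x\in\mathcal C_1$, $z\in\mathcal C_2$, so some power of $xz$ is an involution, and we let $\mathcal C_3$ be its class.

Let $\mathcal C_1=\mathcal C_2\ni x$. Recall that $Z^*(G)$ is the full preimage in $G$ of the center of $G/O(G)$, where $O(G)$ is the largest normal subgroup of odd order. Glauberman's $Z^*$-theorem (J. Algebra 4 (1966)) says that an involution commuting with none of its other conjugates lies in $Z^*(G)$. Here $G$ is nonabelian simple and contains an involution, so $O(G)=1$ and $Z^*(G)=Z(G)=1$. Hence some $z\ne x$ in $\mathcal C_1$ commutes with $x$, and $xz$ is an involution. $\square$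

## 4. The operator $T$ and the $2$-parts of the eigenvalues of $xz$

In the example a single number $\tau$ decided everything. We now find what replaces it.

Let $V=\mathbb F_q^n$, $q$ odd, of characteristic $p$. Let $x=1-2P$, $z=1-2Q$ with $P,Q$ idempotents of ranks $k,l$. The $-1$-eigenspaces of $x,z$ are $\operatorname{im}P,\operatorname{im}Q$; we call $k,l$ the $-1$-multiplicities. Put $y=xz$ and $t=y+y^{-1}=xz+zx$. Since $xt=z+xzx=tx$, and likewise for $z$, the operator $t$ commutes with $x,z,P,Q$. Put $T=PQ|_{\operatorname{im}P}$, a $k\times k$ matrix. From $xz=1-2P-2Q+4PQ$ and $zx=1-2P-2Q+4QP$ we get, for $v\in\operatorname{im}P$,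
$$tv=(2-4P-4Q+4PQ+4QP)v=-2v+4PQv,\qquad\text{so}\qquad t|_{\operatorname{im}P}=4T-2.\tag{3}$$

**Definition.** For $\tau\in\overline{\mathbb F}_q$ let $\lambda=\lambda(\tau)$ be a root of $\lambda^2-(4\tau-2)\lambda+1=0$, defined up to inversion, and let $s(\tau)=v_2(\text{order of }\lambda)$. Let $m_\tau$ be the algebraic multiplicity of $\tau$ as an eigenvalue of $T$, so $\sum_\tau m_\tau=k$.

Here $\lambda=1\iff\tau=1$, so $s(1)=0$; and $\lambda=-1\iff\tau=0$, so $s(0)=1$. Over $\mathbb F_3$ the remaining element has $\lambda(2)^2=-1$ and $s(2)=2$. These are the three cases of Section 1.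

**Lemma 1.** Over $\overline{\mathbb F}_q$ let $V_\tau$ be the generalized $(4\tau-2)$-eigenspace of $t$. Then $\dim V_\tau=2m_\tau$ for $\tau\ne0,1$; $\dim V_0=l-k+2m_0$; $\dim V_1=n-k-l+2m_1$. On $V_\tau$, $y$ has only the eigenvalues $\lambda^{\pm1}$.

*Proof.* Since $t$ commutes with $x,z$, the space $V_\tau$ is invariant under $x,z,P,Q$. An eigenvalue $\mu$ of $y$ on $V_\tau$ satisfies $\mu+\mu^{-1}=4\tau-2$, so $\mu=\lambda^{\pm1}$. By (3), $PV_\tau=V_\tau\cap\operatorname{im}P$ is the generalized $\tau$-eigenspace of $T$, so $x$ has $-1$-multiplicity $m_\tau$ on $V_\tau$.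

*The case $\tau\ne0,1$.* Then $\lambda\ne\lambda^{-1}$. As $xyx=zyz=y^{-1}$, both $x$ and $z$ interchange the generalized eigenspaces $W,W'$ of $y$ on $V_\tau$ for $\lambda$ and $\lambda^{-1}$. So the $-1$-eigenspace of $x$ on $V_\tau=W\oplus xW$ is $\{w-xw:w\in W\}$, of dimension $\frac12\dim V_\tau$, and the same holds for $z$. Hence $\dim V_\tau=2m_\tau$, and $z$ also has $-1$-multiplicity $m_\tau$ there.

*The case $\tau=1$.* On $V_1$, $y$ is unipotent, so its order is a power of $p$, which is odd. By (2) $x$ and $z$ are conjugate on $V_1$, and both have $-1$-multiplicity $m_1$.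

*The case $\tau=0$.* On $V_0$, $x(-z)=-y$ is unipotent, so $x$ and $-z$ are conjugate there, and $z$ has $-1$-multiplicity $\dim V_0-m_0$.

*Summing.* The $-1$-multiplicities of $z$ add up to $l=(k-m_0)+(\dim V_0-m_0)$, so $\dim V_0=l-k+2m_0$. Finally $\dim V_1=n-\dim V_0-2(k-m_0-m_1)=n-k-l+2m_1$. $\square$

**Lemma 2.** Let $S=\max\{s(\tau):m_\tau>0,\ \tau\neq0,1\}$, with $S=0$ if there is no such $\tau$.

(a) If $S\ge2$, each of $\langle y\rangle,\langle-y\rangle$ contains an involution, whose $-1$-eigenspace has dimension $2\sum_{s(\tau)=S}m_\tau\in\{2,4,\dots,2k\}$.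

(b) If $S\le1$, put $J=\sum_{s(\tau)=1}m_\tau$ (including $\tau=0$) and $J'=\sum_{s(\tau)=0}m_\tau$ (including $\tau=1$). Then $\langle y\rangle$ contains an involution iff $l-k+2J>0$, and then its $-1$-eigenspace has dimension $l-k+2J$. The same holds for $\langle-y\rangle$ with $n-k-l+2J'$.

*Proof.* The order of $y$ is the least common multiple of the orders of its eigenvalues, times a power of $p$. As $p$ is odd, the $2$-part $2^\sigma$ of the order of $y$ is the largest $2$-part of the orders of its eigenvalues. If $\sigma\ge1$, the unique involution of the cyclic group $\langle y\rangle$ is $y^{2^{\sigma-1}N}$ with $N$ the odd part of the order. It is semisimple, and it equals $-1$ exactly on the generalized eigenspaces of $y$ for eigenvalues $\mu$ with $v_2(\operatorname{ord}\mu)=\sigma$. By Lemma 1 the eigenvalues of $y$ are $\lambda(\tau)^{\pm1}$ on $V_\tau$, with $\tau\ne0,1$ and $m_\tau>0$, together with $-1$ on $V_0$ and $1$ on $V_1$ when these are nonzero.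

If $S\ge2$, then $\sigma=S$ and the dimension is $\sum_{s(\tau)=S}\dim V_\tau=2\sum_{s(\tau)=S}m_\tau$. If $S\le1$, the sum of the spaces with $v_2(\operatorname{ord}\mu)=1$ has dimension $\dim V_0+\sum_{s(\tau)=1,\tau\ne0}2m_\tau=l-k+2J$, and there is an involution iff this is positive.

For $-y$ the eigenvalues are $-\mu$. Multiplication by $-1$ changes only the $2$-part of $\mu$; it preserves $v_2(\operatorname{ord}\mu)$ when this is $\ge2$ and interchanges the values $0$ and $1$. So (a) is unchanged, and in (b) the relevant dimension is $\dim V_1+\sum_{s(\tau)=0,\tau\ne1}2m_\tau=n-k-l+2J'$. $\square$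

**An example with two target classes.** In $SL_5(3)$ let $x\in C(4)$, $z\in C(2)$. Then $x=-x'$ with $x'$ of $-1$-multiplicity $k=1$; $l=2$, and $xz=-y$ with $y=x'z$. Now $T=(\tau)$ is $1\times1$ and $n-k-l=2$. By Lemma 2 for $-y$: $\tau=1$ gives dimension $2+2=4$; $\tau=0$ gives dimension $2$; $\tau=2$ gives $S=2$ and dimension $2$. Fix $Q=\mathrm{diag}(1,1,0,0,0)$ and let $P=\xi\eta^T$ be random; then $\tau=\xi_1\eta_1+\xi_2\eta_2$. By (1), $N_3(0)=261$ and $N_3(s)=234$ for $s\neq0$, so the counts for $\tau=0,1,2$ are $33\cdot234=7722$, $24\cdot261=6264$, $24\cdot234=5616$, with sum $19602=N_5(1)$. Hence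
$$\Pi(C(4),C(2),C(4))=\tfrac{6264}{19602}=\tfrac{116}{363},\qquad\Pi(C(4),C(2),C(2))=\tfrac{13338}{19602}=\tfrac{247}{363}.$$

**Why $1/r$ is a natural guess, and where it breaks.** Let $k\le l$ and $k+l\le n$, and consider $\langle y\rangle$. By Lemma 2 the dimension of the $-1$-eigenspace of its involution lies in one of two lists, each of at most $k+1$ values: $2,4,\dots,2k$ (when $S\ge2$), and $l-k,\ l-k+2,\dots,l+k$ (when $S\le1$). If the total probability were spread evenly over about $k$ values, each would receive about $1/k$, and $k\le n/2$ makes this at least of order $1/r$.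

The argument breaks when the two lists are disjoint, that is, when $l-k>2k$. The second list is then reached only if $S\le1$, and $S\le1$ is a condition on *every* eigenvalue of $T$. Heuristically, a given irreducible polynomial of degree $d\le k$ divides a uniform monic polynomial of degree $k$ with probability $q^{-d}$, and there are about $q^d/d$ of them, so such a polynomial has about $\sum_{d\le k}1/d\approx\log k$ irreducible factors. Each factor has $s\le1$ only with a probability bounded away from $1$. So $\Pr(S\le1)$ should be a negative power of $k$, to be divided further among $k+1$ values of $J$. The plan is to make this exact: show that $T$ is nearly uniform in $M_k(\mathbb F_q)$, and compute the probability that its characteristic polynomial has only factors of prescribed kinds.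

## 5. Matrices whose characteristic polynomial has prescribed factors

Put $\omega_m=\omega_m(q)=\prod_{i=1}^m(1-q^{-i})$, so $|GL_m(q)|=q^{m^2}\omega_m$. For $q\ge3$,
$$\tfrac59=\tfrac23\cdot\tfrac56=(1-\tfrac13)\Big(1-\sum_{i\ge2}3^{-i}\Big)\le\omega_m\le1.\tag{4}$$

Two classical identities, with short proofs. **Euler's identity:** for $|\rho|<1$,
$$\prod_{i\ge0}(1-X\rho^i)^{-1}=\sum_{m\ge0}\frac{X^m}{(1-\rho)\cdots(1-\rho^m)}.$$
Indeed the left side $F$ satisfies $(1-X)F(X)=F(\rho X)$, so its coefficients satisfy $\alpha_m-\alpha_{m-1}=\rho^m\alpha_m$ and $\alpha_0=1$. **Fine–Herstein** (Illinois J. Math. 2 (1958)): the number $N_m$ of nilpotent matrices in $M_m(\mathbb F_q)$ is $q^{m^2-m}$. By Fitting's lemma every $T\in M_m(\mathbb F_q)$ is uniquely a nilpotent operator on a subspace plus an invertible one on a complement, so $q^{m^2}=\sum_j\frac{|GL_m|}{|GL_j||GL_{m-j}|}N_j\,|GL_{m-j}|$, that is, $1/\omega_m=\sum_{j\le m}N_j/|GL_j|$. Subtracting consecutive cases, $N_m/|GL_m|=1/\omega_m-1/\omega_{m-1}=q^{-m}/\omega_m$.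

**Definition.** For a set $\mathcal S$ of monic irreducible polynomials in $\mathbb F_q[X]$, an *$\mathcal S$-polynomial* is a monic polynomial all of whose irreducible factors lie in $\mathcal S$. Let $p_m(\mathcal S)$ be the probability that a uniform $T\in M_m(\mathbb F_q)$ has characteristic polynomial an $\mathcal S$-polynomial ($p_0=1$). Let
$$b_m(\mathcal S)=q^{-m}\#\{\mathcal S\text{-polynomials of degree }m\},$$
$$\Lambda_d(\mathcal S)=q^{-d}\#\{\tau\in\mathbb F_{q^d}:\text{min. poly. of }\tau\text{ over }\mathbb F_q\text{ is in }\mathcal S\}\in[0,1].$$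

For example, take $\mathcal S=\{X\}$: then $b_m=\Lambda_m=q^{-m}$ and $p_m=q^{-m}$ by Fine–Herstein.

**Lemma 3.** (a) $\sum_mb_mu^m=\exp\big(\sum_{d\ge1}\Lambda_du^d/d\big)$.

(b) $\omega_mb_m\le p_m\le\frac95\sum_{i=0}^mq^{-i}b_{m-i}$.

(c) If $\mathcal S_1\cap\mathcal S_2=\emptyset$, the probability that a uniform $T\in M_m(\mathbb F_q)$ has characteristic polynomial $f_1f_2$, with $f_i$ an $\mathcal S_i$-polynomial and $\deg f_1=j$, equals $\frac{\omega_m}{\omega_j\omega_{m-j}}\,p_j(\mathcal S_1)\,p_{m-j}(\mathcal S_2)$.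

*Proof.* **(a)** By unique factorization $\sum b_mu^m=\prod_{\varphi\in\mathcal S}(1-(u/q)^{\deg\varphi})^{-1}$. Take logarithms: the coefficient of $u^d/d$ is $q^{-d}\sum_{D\mid d}D\,\#\{\varphi\in\mathcal S:\deg\varphi=D\}$, which is $\Lambda_d$, since each $\varphi$ of degree $D\mid d$ has $D$ roots in $\mathbb F_{q^d}$.

**(c)** By primary decomposition such a $T$ is the same as a decomposition of $\mathbb F_q^m$ into subspaces of dimensions $j,m-j$ together with an operator on each, of the prescribed kinds. The number of such $T$ is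
$$\frac{|GL_m|}{|GL_j||GL_{m-j}|}\cdot q^{j^2}p_j(\mathcal S_1)\cdot q^{(m-j)^2}p_{m-j}(\mathcal S_2),$$
and dividing by $q^{m^2}$ gives the claim.

**(b)** *Reduction to one factor.* In the same way, decomposing into all primary parts, $\frac{p_m}{\omega_m}=\frac{q^{m^2}p_m}{|GL_m(q)|}$ is the coefficient of $u^m$ in $\prod_{\varphi\in\mathcal S}F_\varphi(u)$, where, with $D=\deg\varphi$,
$$F_\varphi(u)=\sum_{m\ge0}\nu_mu^{Dm},\qquad\nu_m=\frac{\#\{T\in M_{Dm}(\mathbb F_q):\chi_T=\varphi^m\}}{|GL_{Dm}(q)|}.$$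

*Computation of $\nu_m$.* As $\mathbb F_q$ is perfect, each such $T$ is uniquely $T_s+T_n$ with $T_s$ semisimple, $T_n$ nilpotent, commuting, both over $\mathbb F_q$; and $\chi_{T_s}=\chi_T=\varphi^m$. Conversely every such commuting pair gives a $T$ with $\chi_T=\varphi^m$. The operator $T_s$ makes $\mathbb F_q^{Dm}$ an $m$-dimensional space over $\mathbb F_q[X]/(\varphi)\cong\mathbb F_{q^D}$. So all choices of $T_s$ are conjugate, with centralizer $M_m(\mathbb F_{q^D})$ in the matrix algebra, and there are $|GL_{Dm}(q)|/|GL_m(q^D)|$ of them. For each, $T_n$ is any nilpotent element of $M_m(\mathbb F_{q^D})$. By Fine–Herstein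
$$\nu_m=\frac{q^{D(m^2-m)}}{|GL_m(q^D)|}=\frac{q^{-Dm}}{\omega_m(q^D)}.$$
Euler's identity with $\rho=q^{-D}$ and $X=u^Dq^{-D}$ gives $F_\varphi(u)=\prod_{i\ge1}(1-u^Dq^{-iD})^{-1}$.

*Comparison with $b_m$.* In $\prod_{\varphi\in\mathcal S}F_\varphi$ the factors with $i=1$ multiply to $\sum b_mu^m$. The factors with $i\ge2$ multiply to a series with nonnegative coefficients and constant term $1$; hence $p_m/\omega_m\ge b_m$. This series is dominated coefficientwise by the same product over *all* monic irreducible $\varphi$. As there are $q^m$ monic polynomials of degree $m$, $\prod_\varphi(1-U^{\deg\varphi})^{-1}=(1-qU)^{-1}$; with $U=uq^{-i}$ the dominating series is $\prod_{i\ge2}(1-uq^{1-i})^{-1}=\sum_mu^mq^{-m}/\omega_m$, by Euler's identity again. Hence $p_m\le\omega_m\sum_i\frac{q^{-i}}{\omega_i}b_{m-i}\le\frac95\sum_iq^{-i}b_{m-i}$ by (4). $\square$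

## 6. Coefficients of $\exp\sum\Lambda_du^d/d$ when $\Lambda_d$ oscillates

If all $\Lambda_d$ were equal to $g$, Lemma 3(a) would give $\sum b_mu^m=(1-u)^{-g}$ and $b_m=g(g+1)\cdots(g+m-1)/m!$, which is of order $m^{g-1}$. We shall find that $\Lambda_d$ depends on $v_2(d)$ and has no limit, so we can use only its logarithmic average. That average alone cannot bound each $b_m$ from below: for $\Lambda_d=1$ ($d$ even), $\Lambda_d=0$ ($d$ odd) one has $\sum_{d\le R}\Lambda_d/d=\frac12\log R+O(1)$, but $\sum b_mu^m=(1-u^2)^{-1/2}$ has $b_m=0$ for all odd $m$. The following lemma adds a condition at odd $d$ that removes this parity problem.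

**Lemma 4.** Let $\Lambda_d\in[0,1]$, $0<g\le1$, $K\ge1$ with $|\sum_{d\le R}\Lambda_d/d-g\log R|\le K$ for all integers $R\ge1$, and let $H(u)=\sum b_mu^m=\exp\sum\Lambda_du^d/d$.

(a) $b_m\le\exp(K)\,m^{g-1}$ for $m\ge1$.

(b) If $\Lambda_d\ge\delta>0$ for all odd $d\ge3$, then $b_m\ge c(1+m)^{g-1}$ for all $m\ge24$, with $c=c(K,\delta)>0$.

*Proof.* Comparing coefficients in $uH'=H\sum\Lambda_du^d$,
$$m\,b_m=\sum_{d=1}^m\Lambda_d\,b_{m-d}.\tag{5}$$

**(a)** The right side of (5) is at most $\sum_{i\le m}b_i$. The coefficients $b_i$, $i\le m$, depend only on $\Lambda_d$, $d\le m$, so this sum is at most $\exp\sum_{d\le m}\Lambda_d/d\le\exp(K)m^g$.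

**(b)** **Step 1: partial sums are large.** Let $B_M=\sum_{i\le M}b_i$. We claim $B_M\ge c_1(1+M)^g$ for all $M\ge0$, with $c_1=c_1(K)>0$.

Let $N\ge1$ be an integer. Since $\exp(-d/N)\ge1-d/N$,
$$\log H(\exp(-1/N))\ge\sum_{d\le N}\frac{\Lambda_d}d-\sum_{d\le N}\frac1d\cdot\frac dN\ge g\log N-K-1.$$
Let $L=\lceil2K+2\rceil$ and $M=LN$. By (a), and since $g\le1$,
$$\sum_{i>M}b_i\exp(-i/N)\le\exp(K)M^{g-1}\sum_{i>M}\exp(-i/N)\le\exp(K)M^{g-1}N\exp(-M/N)\le\exp(K-L)N^g,$$
which is at most $\frac12\exp(-K-1)N^g$, because $K-L\le-K-2$ and $\exp(-1)\le\frac12$. Subtracting this from $H(\exp(-1/N))\ge\exp(-K-1)N^g$ gives $B_{LN}\ge\frac12\exp(-K-1)N^g$.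

For $M\ge L$ take $N=\lfloor M/L\rfloor\ge\frac M{2L}\ge\frac{1+M}{4L}$; then $B_M\ge B_{LN}$, and $N^g\ge\frac1{4L}(1+M)^g$. For $M<L$ use $B_M\ge b_0=1$ and $(1+M)^g\le L$. So $c_1=\exp(-K-1)/(8L)$ works.

**Step 2: both parities share the mass.** Let $B^\pi_M$ be the sum of $b_i$ over $i\le M$, $i\equiv\pi\pmod2$. By (5) and the hypothesis, for $i\ge3$,
$$i\,b_i\ge\delta\sum_{3\le d\le i,\ d\text{ odd}}b_{i-d}=\delta\,B^{\,i-1}_{i-3}.\tag{6}$$
Let $m\ge24$, $M=\lfloor m/2\rfloor$, $\pi\equiv m-1$. First, $B^\pi_{m-3}\ge B^\pi_M$, as $m-3\ge M$. Second, each $i\equiv\pi$ with $M+3\le i\le m-3$ has, by (6), $b_i\ge\frac\delta mB_M^{\pi+1}$. There are $m-M-5$ integers in this range, so at least $(m-M-6)/2\ge m/4-3\ge m/8$ of them are $\equiv\pi$. So $B^\pi_{m-3}\ge\frac\delta8B_M^{\pi+1}$. Adding the two bounds and using $\delta\le1$ and Step 1,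
$$2B^\pi_{m-3}\ge\tfrac\delta8B_M\ge\tfrac\delta8c_1\Big(\frac{1+m}2\Big)^g.$$
By (6) with $i=m$, $m\,b_m\ge\delta B^\pi_{m-3}$, and (b) follows. $\square$

## 7. How many $\tau$ have a given $2$-part

We now compute $\Lambda_d$ for the sets of polynomials defined by $s(\tau)$.

**Lemma 5.** Let $f=f_d=e+v_2(d)$. There is $\epsilon=\epsilon_d\in\{\pm1\}$ with $v_2(q^d-\epsilon)=f$, $v_2(q^d+\epsilon)=1$. Among $\tau\in\mathbb F_{q^d}$, the number with $s(\tau)=0$ and the number with $s(\tau)=1$ both equal $\frac{q^d-\epsilon}{2^{f+1}}+\frac{q^d+\epsilon}4$. The number with $s(\tau)=s$ is $(q^d-\epsilon)2^{s-2-f}$ for $2\le s\le f$.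

*Proof.* Since $q^2\equiv1\pmod4$, $v_2(q^{2d}-1)=v_2(q^2-1)+v_2(d)=f+1$. As $\gcd(q^d-1,q^d+1)=2$, one of these two numbers has $2$-adic valuation $1$ and the other $f$.

Let $\mu_m$ be the group of $m$-th roots of unity in $\overline{\mathbb F}_q$. For $\tau\in\mathbb F_{q^d}$ the roots $\lambda^{\pm1}$ of the quadratic lie in $\mathbb F_{q^d}$, so in $\mu_{q^d-1}$, or are interchanged by $\lambda\mapsto\lambda^{q^d}$, so lie in $\mu_{q^d+1}$. Conversely any $\lambda$ in one of these groups has $\lambda+\lambda^{-1}\in\mathbb F_{q^d}$ and gives $\tau=(\lambda+\lambda^{-1}+2)/4$. So $\tau\mapsto\{\lambda^{\pm1}\}$ is a bijection from $\mathbb F_{q^d}$ to the inverse-pairs in $\mu_{q^d-1}\cup\mu_{q^d+1}$, and the two groups meet in $\{\pm1\}$.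

Elements of odd order number $(q^d-\epsilon)/2^f$ in $\mu_{q^d-\epsilon}$ and $(q^d+\epsilon)/2$ in $\mu_{q^d+\epsilon}$, sharing only $1$. The number of inverse-pairs is
$$\tfrac12\Big(\frac{q^d-\epsilon}{2^f}-1\Big)+\tfrac12\Big(\frac{q^d+\epsilon}2-1\Big)+1=\frac{q^d-\epsilon}{2^{f+1}}+\frac{q^d+\epsilon}4.$$
The map $\lambda\mapsto-\lambda$, that is $\tau\mapsto1-\tau$, exchanges $s=0$ and $s=1$. For $s\ge2$ only $\mu_{q^d-\epsilon}$ contributes; it has $\frac{q^d-\epsilon}{2^f}\cdot2^{s-1}$ elements with $2$-part of the order equal to $2^s$, none equal to its inverse. $\square$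

If $\tau$ is replaced by $\tau^q$, then $\lambda$ is replaced by $\lambda^q$, which has the same order. So $s(\tau)$ depends only on the minimal polynomial of $\tau$ over $\mathbb F_q$, and we can define sets of monic irreducible polynomials:
$$\mathcal A^+=\{s=1\}\ni X,\quad\mathcal B^+=\{s=0\}\ni X-1,\quad\mathcal A=\mathcal A^+\setminus\{X\},\quad\mathcal B=\mathcal B^+\setminus\{X-1\},$$
$$\mathcal D=\{s=e\},\qquad\mathcal E=\{s<e\}\setminus\{X,X-1\}\supseteq\mathcal A\cup\mathcal B.$$

**Example, $q=3$ ($e=2$), degrees $1$ and $2$.** We saw $s(0)=1$, $s(1)=0$, $s(2)=2$. For $d=2$: $f=3$, $\epsilon=1$, and Lemma 5 counts $3,3,1,2$ elements of $\mathbb F_9$ with $s=0,1,2,3$. If $\lambda$ has order $5$, then $\gamma=\lambda+\lambda^{-1}$ satisfies $\gamma^2+\gamma-1=0$, and $\tau=\gamma-1$ satisfies $\tau^2+1=0$. So $X^2+1\in\mathcal B$, and by $\tau\mapsto1-\tau$, $X^2+X+2\in\mathcal A$. The third irreducible quadratic $X^2+2X+2$ has $s=3$.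

**Corollary 6.** Put $g=g_q$ for $\mathcal A^+,\mathcal B^+,\mathcal A,\mathcal B$; $g=\frac16$ for $\mathcal D$; $g=\frac23$ for $\mathcal E$. Then, with absolute constants, $p_m(\mathcal S)\le C(1+m)^{g-1}$ for all $m\ge0$, and $p_m(\mathcal S)\ge c(1+m)^{g-1}$ for all $m\ge0$, except that for $\mathcal S\in\{\mathcal A,\mathcal B,\mathcal E\}$ the lower bound is not claimed when $(q,m)=(3,1)$.

*Proof.* **Step 1: the values of $\Lambda_d$.** With $v=v_2(d)$, $f=e+v$, $\epsilon=\epsilon_d$, Lemma 5 gives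
$$\begin{aligned}\Lambda_d(\mathcal A^+)=\Lambda_d(\mathcal B^+)&=\tfrac14+2^{-e-1}2^{-v}+\epsilon(\tfrac14-2^{-f-1})q^{-d},\\ \Lambda_d(\mathcal A)=\Lambda_d(\mathcal B)&=\Lambda_d(\mathcal A^+)-q^{-d},\\ \Lambda_d(\mathcal D)&=\tfrac14\,2^{-v}(1-\epsilon q^{-d}),\\ \Lambda_d(\mathcal E)&=\tfrac12+\tfrac14\,2^{-v}+\big(\epsilon(\tfrac12-\tfrac14 2^{-v})-2\big)q^{-d}.\end{aligned}\tag{7}$$
For $\mathcal E$, the count is $2\big(\frac{q^d-\epsilon}{2^{f+1}}+\frac{q^d+\epsilon}4\big)-2+(q^d-\epsilon)2^{-f}\sum_{s=2}^{e-1}2^{s-2}$, the sum is $2^{e-2}-1$, and $2^{e-2-f}=\frac14 2^{-v}$; so the count is $(q^d-\epsilon)\frac14 2^{-v}+\frac{q^d+\epsilon}2-2$. In every line the terms with $q^{-d}$ are at most $4q^{-d}$ in absolute value.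

**Step 2: the logarithmic average.** As $2^{-v_2(d)}=1-\sum_{i\ge1,\,2^i\mid d}2^{-i}$ and $\sum_{d\le R,\,2^i\mid d}\frac1d=2^{-i}(\log(R/2^i)+O(1))$ for $2^i\le R$,
$$\sum_{d\le R}\frac{2^{-v_2(d)}}d=\log R-\sum_{i\ge1,\,2^i\le R}4^{-i}\log(R/2^i)+O(1)=\tfrac23\log R+O(1),$$
because $\sum_{i\ge1}4^{-i}=\frac13$, the missing tail is $O(R^{-2}\log R)$, and $\sum i4^{-i}$ converges. With (7), the hypothesis of Lemma 4 holds with an absolute $K$ and
$$g=\tfrac14+2^{-e-1}\cdot\tfrac23=g_q,\qquad g=\tfrac14\cdot\tfrac23=\tfrac16,\qquad g=\tfrac12+\tfrac14\cdot\tfrac23=\tfrac23$$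
respectively.

**Step 3: upper bound.** Lemma 4(a) gives $b_m\le C(1+m)^{g-1}$ for all $m\ge0$, since $m^{g-1}\le2(1+m)^{g-1}$ for $m\ge1$. As $1+m\le(1+m-i)(1+i)$, we have $(1+m-i)^{g-1}\le(1+m)^{g-1}(1+i)^{1-g}$. Insert this in Lemma 3(b) and use $\sum_i3^{-i}(1+i)<\infty$.

**Step 4: lower bound for $m\ge24$.** For $d\ge3$ odd, $q^d\ge27$. By (7), $\Lambda_d(\mathcal B)=\Lambda_d(\mathcal A)\ge\frac14-\frac54\cdot\frac1{27}>\frac15$ and $\Lambda_d(\mathcal D)\ge\frac14(1-\frac1{27})>\frac15$. The other sets contain $\mathcal A$ or $\mathcal B$. So Lemma 4(b) applies with $\delta=\frac15$, and $p_m\ge\omega_mb_m\ge\frac59b_m$.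

**Step 5: lower bound for $m<24$.** As $(1+m)^{g-1}\le1$, we need only $b_m\ge c$. Lemma 3(a) gives $b_m\ge\Lambda_1^m/m!$, so it suffices that $\Lambda_1\ge\frac1{10}$.

* For $\mathcal A,\mathcal B$ and $q\ge5$: for $q=5$, $e=2$, $\epsilon=1$, there are $\frac48+\frac64-1=1$ elements and $\Lambda_1=\frac15$; for $q=7$, $e=3$, $\epsilon=-1$, there are $\frac8{16}+\frac64-1=1$ and $\Lambda_1=\frac17$; for $q\ge9$, $\Lambda_1\ge\frac14-\frac54\cdot\frac19=\frac19$. The bound $\Lambda_1\ge\frac1{10}$ passes to the larger sets $\mathcal A^+,\mathcal B^+,\mathcal E$.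
* For $\mathcal D$: $\Lambda_1\ge\frac14\cdot\frac23=\frac16$.
* For $\mathcal A^+,\mathcal B^+$ and $q=3$: $\Lambda_1=\frac13$.
* For $\mathcal A,\mathcal B,\mathcal E$ and $q=3$: only finitely many $m$ are involved, so $b_m>0$ suffices. For $\mathcal B$, Lemma 5 gives $1-1=0$ elements in $\mathbb F_3$, $3-1=2$ in $\mathbb F_9$, and ($d=3$, $f=2$, $\epsilon=-1$) $\frac{28}8+\frac{26}4-1=9$ in $\mathbb F_{27}$. So $\mathcal B$ contains irreducibles of degrees $2$ and $3$, and so do $\mathcal A$ (by $\tau\mapsto1-\tau$) and $\mathcal E$. Every $m\ge0$ with $m\ne1$ is a sum of $2$'s and $3$'s, so $b_m>0$ for all $m\ne1$. $\square$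

The case $(q,m)=(3,1)$ is a true exception for $\mathcal A$ and $\mathcal B$: over $\mathbb F_3$ they contain no polynomial of degree $1$. We return to this in Section 9.

## 8. $T$ is nearly uniform: proof of Theorem 1

It remains to show that when $k$ is well below $l$ and $k+l$ well below $n$, the matrix $T$ behaves like a uniform one.

**Lemma 7.** Let $k\le l$, $k+l\le n$; fix an idempotent $P$ of rank $k$, and let $Q$ be a uniform idempotent of rank $l$. There is an event $\Omega$ with $\Pr(\Omega^c)\le\frac9{10}(q^{k-l}+q^{k+l-n})$ such that, conditionally on $\Omega$, $T=PQ|_{\operatorname{im}P}$ is uniform in $M_k(\mathbb F_q)$.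

*Proof.* **Step 1: factor $Q$.** Take $P=\mathrm{diag}(1_k,0)$. Write $Q=EF$ with $E\in\mathbb F_q^{n\times l}$, $F\in\mathbb F_q^{l\times n}$, $FE=I$. Each $Q$ arises from exactly $|GL_l(q)|$ pairs (choose a basis of $\operatorname{im}Q$ as columns of $E$; then $F$ is determined), so we may take $(E,F)$ uniform among pairs with $FE=I$. Each $E$ of rank $l$ has the same number of left inverses, so $E$ is uniform of rank $l$, and given $E$, $F$ is a uniform left inverse.

**Step 2: uniformity on $\Omega$.** Let $E_1,E_2$ be the first $k$ and last $n-k$ rows of $E$, and $F_1,F_2$ the corresponding columns of $F$; then $T=E_1F_1$. Let $\Omega=\{\operatorname{rank}E_1=k,\ \operatorname{rank}E_2=l\}$. Fix $E$ in $\Omega$. For each $F_1\in\mathbb F_q^{l\times k}$ the equation $F_2E_2=I-F_1E_1$ has exactly $q^{l(n-k-l)}$ solutions $F_2$, because $E_2$ is $(n-k)\times l$ of rank $l$. So $F_1$ is uniform. As $E_1$ has rank $k$, the linear map $F_1\mapsto E_1F_1$ is onto $M_k(\mathbb F_q)$, hence $T$ is uniform.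

**Step 3: $\Omega$ is likely.** For a uniform $n\times l$ matrix, $\operatorname{rank}E_1<k$ means that some line of row vectors in $\mathbb F_q^k$ is killed by $E_1$; there are $\frac{q^k-1}{q-1}$ lines, each killed with probability $q^{-l}$, so the probability is at most $\frac{q^{k-l}}{q-1}$. Likewise $\operatorname{rank}E_2<l$ has probability at most $\frac{q^{l-(n-k)}}{q-1}$. Conditioning on $\operatorname{rank}E=l$, which has probability $\prod_{i=n-l+1}^n(1-q^{-i})\ge\frac59$, costs a factor $\frac95$, and $q-1\ge2$. $\square$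

*Proof of Theorem 1.* Let $k=2a$, $l=8a$, so $k+l=10a\le\frac{n-1}2<n/2$. Put $h_3=l-k+2j=6a+2j\le10a$. The map $C(h)\to\bar C(h)$ is equivariant and onto, so its fibers have equal size, and uniform elements of $\bar C(k),\bar C(l)$ are images of uniform $x\in C(k)$, $z\in C(l)$.

**Step 1: lifting to $SL_n(q)$.** *The event holds iff the involution of $\langle xz\rangle$ exists and has $-1$-eigenspace of dimension $h_3$.* "If" is clear. Conversely, let $(xz)^\kappa=\zeta i$ with $i\in C(h_3)$ and $\zeta$ a scalar. As $xz$ fixes $\ker P\cap\ker Q\ne0$ pointwise, $\zeta i$ has eigenvalue $1$, so $\zeta=\pm1$. Then $(xz)^\kappa=\pm i$ is an involution with $-1$-dimension $h_3$ or $n-h_3$. It is trivial on $\ker P\cap\ker Q$, a subspace of codimension at most $k+l<n/2$, so its $-1$-dimension is less than $n/2$; and $n-h_3\ge n-10a>n/2$. So the dimension is $h_3$.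

**Step 2: translation to $T$.** If $S\ge2$, the involution has $-1$-dimension at most $2k=4a<6a$ by Lemma 2(a), so the event fails. If $S\le1$, the dimension is $6a+2J$ by Lemma 2(b). So the event is exactly: all eigenvalues $\tau$ of $T$ have $s(\tau)\le1$, and $J=j$. In other words, $\chi_T$ is an $\mathcal A^+$-polynomial of degree $j$ times a $\mathcal B^+$-polynomial of degree $k-j$.

**Step 3: uniform $T$.** For uniform $T\in M_k(\mathbb F_q)$ this has probability, by Lemma 3(c), (4) and Corollary 6,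
$$U_j=\frac{\omega_k}{\omega_j\omega_{k-j}}\,p_j(\mathcal A^+)\,p_{k-j}(\mathcal B^+)\asymp\big((1+j)(1+k-j)\big)^{g_q-1}.\tag{8}$$

**Step 4: the actual $T$.** Fix $x$ and apply Lemma 7. Here $l-k=6a$ and $n-k-l\ge10a+1$, so
$$\Pr(\Omega^c)\le\tfrac9{10}\big(3^{-6a}+3^{-10a-1}\big)\le3^{-6a}.$$
Thus $\frac12U_j\le\Pi\le U_j+3^{-6a}$. Since $(1+j)(1+k-j)\le(1+2a)^2\le3^{2a}$ and $g_q-1>-1$, we have $3^{-6a}\le((1+j)(1+k-j))^{g_q-1}$. Hence $\Pi\asymp((1+j)(1+2a-j))^{g_q-1}$, and $g_q-1=-\theta_q/2$.

**Step 5: $j=a$.** Then $\Pi\asymp(1+a)^{-\theta_q}$ with $r/20<1+a\le r$, so $\Pi\asymp r^{-\theta_q}$; moreover $\Pi>0$ and $\theta_q\ge\frac43$. Hence no constant $c>0$, even for fixed $q$, gives $\Pi\ge c/r$ whenever $\Pi\ne0$. $\square$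

**The smallest instance by hand.** Let $q=3$, $n=21$, so $a=1$, $k=2$. A $2\times2$ matrix over $\mathbb F_3$ with $\chi_T=X^2$ is one of $9$ nilpotent ones; with $\chi_T=X^2+X+2$ it is one of $48/8=6$; with $\chi_T=X(X-1)$ one of $48/4=12$. By the example in Section 7, $U_2=\frac{9+6}{81}=\frac5{27}$, $U_1=\frac{12}{81}=\frac4{27}$, and by the symmetry $\tau\mapsto1-\tau$, $U_0=\frac5{27}$. The middle value is the smallest, as (8) suggests. By Step 4, $\Pi(\bar C(2),\bar C(8),\bar C(8))$ differs from $\frac4{27}$ by at most $3^{-6}$.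

**The mass that the first count overlooked.** In Theorem 1 the values $6a+2j$ form the whole second list of Section 4. Each of the $k+1$ terms in (8) is at least of order $(1+k)^{2g_q-2}$. By symmetry, up to constants, the sum is at most $2(1+\frac k2)^{g_q-1}\sum_{j\le k/2}(1+j)^{g_q-1}\le C(1+k)^{2g_q-1}$. So the list receives total probability $\asymp(1+k)^{2g_q-1}=(1+k)^{1-\theta_q}$, which tends to $0$, and this is then spread over $k+1$ values.

## 9. Pairs with prescribed $T$, with $0$ and $1$ allowed as simple eigenvalues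

Theorem 2 concerns all classes, including those with $k=l$ or with $k+l$ close to $n$. Then the bound of Lemma 7 on $\Pr(\Omega^c)$ is useless: it need not be smaller than $r^{-\theta_q}$, and for $k=l$ it is at least $\frac9{10}$. For Theorem 2 only lower bounds are needed, so it suffices to construct enough pairs $(x,z)$. We build them with $T$ having no eigenvalues $0,1$. For $q=3$ this is sometimes impossible, since $\mathcal A$ and $\mathcal B$ have no member of degree $1$; so we allow $0$ and $1$ with multiplicity at most one.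

**Lemma 8.** Let $k\le l$, $w_0=l-k$, $w_1=n-k-l\ge0$, and let $x,z$ be independent uniform elements of $GL_n(q)$ with square $1$ and $-1$-multiplicities $k,l$. Let $i_0,i_1\in\{0,1\}$, $k'=k-i_0-i_1\ge0$, and let $\mathcal T\subseteq M_{k'}(\mathbb F_q)$ be conjugation-invariant, consisting of matrices without eigenvalues $0,1$. The probability that $T$ has $m_0=i_0$, $m_1=i_1$ and is in $\mathcal T$ on the sum of the remaining generalized eigenspaces is at least $(\frac59)^4q^{-i_0-i_1}\,\#\mathcal T/q^{k'^2}$.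

*Proof.* **Step 1: the pairs to be counted.** Consider decompositions $V=V_0\oplus V_1\oplus M$ of dimensions $w_0+2i_0$, $w_1+2i_1$, $2k'$ (the sum is $n$), with pairs $(x,z)$ preserving the summands as follows:

* on $V_0$: $-1$-multiplicities $(i_0,w_0+i_0)$, and $-xz$ unipotent;
* on $V_1$: $-1$-multiplicities $(i_1,i_1)$, and $xz$ unipotent;
* on $M$: $-1$-multiplicities $(k',k')$, with the operator $PQ|_{M\cap\operatorname{im}P}$ in $\mathcal T$.

The total multiplicities are $i_0+i_1+k'=k$ and $w_0+i_0+i_1+k'=l$. On $V_0$, $t$ has only the eigenvalue $-2$, so by (3) $T$ has only the eigenvalue $0$ on the $i_0$-dimensional space $V_0\cap\operatorname{im}P$; on $V_1$, likewise, $t$ has eigenvalue $2$ and $T$ has eigenvalue $1$. On $M$, Lemma 1 (with $k'=l'$, dimension $2k'$, $m_0=m_1=0$) shows that $t$ has neither $2$ nor $-2$ as an eigenvalue. So each such pair is of the required kind, and the decomposition is recovered from $(x,z)$ by the generalized eigenspaces of $t$. Hence the number of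 pairs obtained is
$$|GL_n|\cdot\frac{\nu_0}{|GL_{w_0+2i_0}|}\cdot\frac{\nu_1}{|GL_{w_1+2i_1}|}\cdot\frac{\nu_M}{|GL_{2k'}|},\tag{9}$$
with $\nu_0,\nu_1,\nu_M$ the numbers of admissible pairs on a fixed space.

**Step 2: $\nu_M$.** There are $|GL_{2k'}|/|GL_{k'}|^2$ choices of $P$. Given $P=\mathrm{diag}(1,0)$ and $T\in\mathcal T$, let $\begin{pmatrix}T&R\\Y&W\end{pmatrix}$ be an idempotent of rank $k'$. As $T$ is invertible, rank $k'$ forces $W=YT^{-1}R$. The upper left block of the idempotent equation gives $RY=T(1-T)$, which is invertible; so $R\in GL_{k'}$ and $Y=R^{-1}T(1-T)$. Conversely, every $R\in GL_{k'}$ gives such an idempotent: the matrix is $\begin{pmatrix}I\\YT^{-1}\end{pmatrix}(T\ \ R)$, and the product in the other order is $T+RYT^{-1}=T+(1-T)=I$. So there are $|GL_{k'}|$ idempotents for each $T$, and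
$$\frac{\nu_M}{|GL_{2k'}|}=\frac{\#\mathcal T}{|GL_{k'}|}\ge\#\mathcal T\,q^{-k'^2}.$$

**Step 3: $\nu_0$.** If $i_0=0$, then $x=1$ and $z=-1$ on $V_0$, so $\nu_0=1$ and $\nu_0/|GL_{w_0}|\ge q^{-w_0^2}$. If $i_0=1$, let $N=w_0+2$, $x=1-2P$, $-z=1-2Q'$ with $P,Q'$ of rank one. By Lemma 1 applied to $x,-z$ (with $k=l=1$ in dimension $N$), $-xz$ is unipotent iff $\operatorname{tr}PQ'=1$: if this trace is $1$ then $m_1=1$ and $V_1$ is everything, and otherwise there is an eigenvalue $\lambda\ne1$. For $P=E_{11}$ these $Q'$ are the $\xi\eta^T$ with $\xi_1=\eta_1=1$ and $\sum_{i\ge2}\xi_i\eta_i=0$. By (1) there are $N_{N-1}(0)=q^{2N-3}+q^{N-1}-q^{N-2}\ge q^{2N-3}$ of them. There are $|GL_N|/((q-1)|GL_{N-1}|)$ choices of $P$, so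
$$\frac{\nu_0}{|GL_N|}\ge\frac{q^{2N-3}}{(q-1)|GL_{N-1}|}\ge q^{2N-4-(N-1)^2}=q^{2w_0-(w_0+1)^2}=q^{-w_0^2-1}.$$
In both cases $\nu_0/|GL_{w_0+2i_0}|\ge q^{-w_0^2-i_0}$.

**Step 4: $\nu_1$.** If $i_1=0$, then $x=z=1$ on $V_1$; if $i_1=1$, the count of Step 3 applies with $z$ in place of $-z$. So $\nu_1/|GL_{w_1+2i_1}|\ge q^{-w_1^2-i_1}$.

**Step 5: the probability.** The total number of pairs $(x,z)$ is $|GL_n|^2/(|GL_k||GL_{n-k}||GL_l||GL_{n-l}|)$. Dividing (9) by it, the probability is at least
$$\frac{|GL_k||GL_{n-k}||GL_l||GL_{n-l}|}{|GL_n|}\,q^{-w_0^2-w_1^2-i_0-i_1}\,\frac{\#\mathcal T}{q^{k'^2}}\ge(\tfrac59)^4q^{-i_0-i_1}\frac{\#\mathcal T}{q^{k'^2}},$$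
by (4) and because
$$k^2+(n-k)^2+l^2+(n-l)^2-n^2-(l-k)^2-(n-k-l)^2=0.\tag{10}$$
To check (10): the first five terms give $n^2+2k^2+2l^2-2nk-2nl$, and $(l-k)^2+(n-k-l)^2=2k^2+2l^2+n^2-2nk-2nl$. $\square$

## 10. The sharp exponent for $n$ odd: proof of Theorem 2

Let $n\ge3$ be odd, $G=PSL_n(q)$, $r=n-1$.

**Step 1: reduction to $SL_n(q)$.** The center $Z$ of $SL_n(q)$ has order $\gcd(n,q-1)$, which is odd. If $\hat x^2\in Z$, then $\hat x^2=\zeta^2$ for a unique $\zeta\in Z$, and $\hat x\zeta^{-1}$ is the only element with square $1$ in the coset $\hat xZ$. So involutions of $G$ lift uniquely to involutions of $SL_n(q)$, and the classes are $\bar C(h)$, $h=2,4,\dots,n-1$. If $(xz)^\kappa=\zeta i$ with $\zeta\in Z$ and $i\in C(h_3)$, then $(xz)^{\kappa|Z|}=i^{|Z|}=i$. So the event for $\bar C(h_1),\bar C(h_2),\bar C(h_3)$ is that the involution of $\langle xz\rangle$ exists and has $-1$-dimension $h_3$, with $x\in C(h_1)$, $z\in C(h_2)$ uniform.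

**Step 2: small multiplicities.** Let $k=\min(h_1,n-h_1)$ and $l=\min(h_2,n-h_2)$. As $\langle xz\rangle=\langle zx\rangle$, assume $k\le l$. Write $x=\varepsilon_1x'$, $z=\varepsilon_2z'$ with signs $\varepsilon_1,\varepsilon_2$ such that $x',z'$ are uniform of $-1$-multiplicities $k,l$, and put $\varepsilon=\varepsilon_1\varepsilon_2$, so $xz=\varepsilon x'z'$. Here $k\ge1$ and, $n$ being odd, $k,l\le\frac{n-1}2$, so $k+l\le n-1$ and
$$1+k\le1+\tfrac r2\le r.\tag{11}$$
Let $w^*=l-k$ if $\varepsilon=1$ and $w^*=n-k-l$ if $\varepsilon=-1$.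

**Step 3: the possible triples.** By Lemma 2 applied to $x',z'$, $\Pi\ne0$ forces
$$h_3\in\mathcal X\cup\mathcal Y,\qquad\mathcal X=\{2j:1\le j\le k\},\qquad\mathcal Y=\{w^*+2j:0\le j\le k\}\setminus\{0\}.\tag{12}$$
Every element of $\mathcal X\cup\mathcal Y$ is the index of a class. Indeed $w^*\equiv h_1-h_2\equiv0\pmod2$ (if $\varepsilon=1$, both or neither of $h_1,h_2$ were replaced by $n-h$; if $\varepsilon=-1$, exactly one was), and $w^*+2k$ is $k+l$ or $n+k-l$; so the elements are even, positive and at most $n$, hence at most $n-1$. We now show $\Pi\ge c\,r^{-\theta_q}$ for every $h_3\in\mathcal X\cup\mathcal Y$. So (12) is exactly the list of triples with $\Pi\ne0$.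

**Step 4: $h_3=w^*+2j\in\mathcal Y$.** Let $\varepsilon=1$. By Lemma 2(b) it suffices that $T$ (for $x',z'$) has all $s(\tau)\le1$ and $J=j$. Apply Lemma 8 with $i_0=i_1=0$, except that when $q=3$ take $i_0=1$ if $j=1$, and $i_1=1$ if $k-j=1$. Let $\mathcal T$ be the set of matrices in $M_{k'}(\mathbb F_q)$ with characteristic polynomial $f_1f_2$, where $f_1$ is an $\mathcal A$-polynomial of degree $j-i_0$ and $f_2$ a $\mathcal B$-polynomial of degree $k-j-i_1$. These have no eigenvalues $0,1$, and for the resulting $T$ all $s(\tau)\le1$ and $J=i_0+(j-i_0)=j$. By Lemma 3(c), $\#\mathcal T/q^{k'^2}\ge\frac59\,p_{j-i_0}(\mathcal A)\,p_{k-j-i_1}(\mathcal B)$. The exceptional case of Corollary 6 never occurs: when $q=3$ neither degree is $1$. Also $q^{-i_0-i_1}\ge\frac19$. Since $g_q-1<0$, replacing $1+j-i_0$ by $1+j$ and $1+k-j-i_1$ by $1+k-j$ only lowers the bound, and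
$$\Pi\ge c\big((1+j)(1+k-j)\big)^{g_q-1}\ge c(1+k)^{-\theta_q}\ge c\,r^{-\theta_q},$$
using (11).

If $\varepsilon=-1$, we need all $s(\tau)\le1$ and $J'=j$, by Lemma 2(b) for $\langle-y\rangle$. The same argument works with the roles of $(\mathcal A,i_0)$ and $(\mathcal B,i_1)$ interchanged: a $\mathcal B$-polynomial of degree $j-i_1$ and an $\mathcal A$-polynomial of degree $k-j-i_0$, where for $q=3$ we take $i_1=1$ if $j=1$ and $i_0=1$ if $k-j=1$.

**Step 5: $h_3=2j\in\mathcal X$.** Here we want $S\ge2$ with $2\sum_{s(\tau)=S}m_\tau=2j$, and we aim at $S=e$. By Lemma 2(a), for both signs $\varepsilon$ it suffices that all eigenvalues of $T$ have $s(\tau)\le e$ and $\sum_{s(\tau)=e}m_\tau=j$: as $j\ge1$ and $e\ge2$, then $S=e$. Apply Lemma 8 with $i_1=0$, and $i_0=0$ unless $q=3$, $k-j=1$, in which case $i_0=1$ (recall $s(0)=1<e$). Let $\mathcal T$ consist of the matrices in $M_{k-i_0}(\mathbb F_q)$ whose characteristic polynomial is a $\mathcal D$-polynomial of degree $j$ times an $\mathcal E$-polynomial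 of degree $k-j-i_0$; they have no eigenvalues $0,1$, and $\mathcal D\cap\mathcal E=\emptyset$. The exceptional case of Corollary 6 is again avoided, and Lemmas 8 and 3(c) give
$$\Pi\ge c(1+j)^{-5/6}(1+k-j)^{-1/3}\ge c(1+k)^{-7/6}\ge c\,r^{-7/6}\ge c\,r^{-\theta_q},$$
because $\theta_q\ge\frac43>\frac76$.

**Step 6: optimality.** For $n\ge21$ odd, Theorem 1 gives triples with $0<\Pi\le C\,r^{-\theta_q}$, so the exponent $\theta_q$ cannot be improved for any $q$. If $2^{e_q}\ge\log r$, then
$$r^{-\theta_q}=r^{-3/2}\,r^{\frac23 2^{-e_q}}=r^{-3/2}\exp\big(\tfrac23\,2^{-e_q}\log r\big)\le\exp(\tfrac23)\,r^{-3/2},$$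
so the uniform exponent $3/2$ is also optimal. Such $q$ exist for every $r$: for $q=3^{2^s}$, $v_2(q^2-1)=v_2(9^{2^s}-1)=3+s$, so $e_q=s+2$. $\square$
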